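\title{Stochastic convolutions in Hilbert space: the $L^2$ maximal inequality fails for general $C_0$-semigroups}

\begin{abstract}
Let $S$ be a $C_0$-semigroup on a Hilbert space with $\|S(t)\|\le Me^{\alpha t}$, and let $\Phi$ be a predictable integrand that is square integrable in time and probability. We ask whether the stochastic convolution $\int_0^tS(t-s)\Phi(s)\,dW_s$ has a continuous modification whose running maximum is bounded in $L^2$ by the $L^2$ norm of $\Phi$, with a constant depending only on $M$, $\alpha$ and the time horizon. This holds for $M=1$. We show that it fails for every $M>1$, already for a one-dimensional Brownian motion: there is no uniform constant, and there are a semigroup and an integrand for which every modification is almost surely unbounded on every interval. The semigroup erases coordinates of a conditional basis along a fixed dyadic schedule, and the integrand times its action so that exactly the negative Brownian increments are erased. We also show what survives for general semigroups: a maximal inequality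 over $N$ deterministic times with constant of order $(\log N)^2$, continuity under a logarithmic moment, and the full inequality for deterministic integrands.
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Stochastic convolutions}

Let $H$ and $K$ be real separable Hilbert spaces and let $Q$ be a symmetric nonnegative trace-class operator on $K$. Let $(\Omega,\mathcal F,\{\mathcal F_t\},P)$ be a filtered probability space satisfying the usual conditions (the filtration is complete and right continuous), and let $W$ be a $Q$-Wiener process: a continuous adapted $K$-valued process with $W_0=0$ whose increment $W_t-W_s$ is independent of $\mathcal F_s$ and centered Gaussian with covariance $(t-s)Q$. Put $K_Q=Q^{1/2}K$ with the inner product induced by $Q^{1/2}$, and let $\mathcal L_2(K_Q,H)$ be the space of Hilbert--Schmidt operators from $K_Q$ to $H$; its norm is given by $\|\phi\|^2=\sum_j\|\phi\,Q^{1/2}f_j\|_H^2$ for any orthonormal basis $(f_j)$ of $K$. If $K=\mathbb R$ and $Q=1$, then $W$ is a real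 Brownian motion and $\mathcal L_2(K_Q,H)$ is $H$ itself.

Fix $T>0$. The predictable $\sigma$-field on $[0,T]\times\Omega$ is generated by the sets $(u,v]\times F$ with $F\in\mathcal F_u$ and $\{0\}\times F$ with $F\in\mathcal F_0$. Let $\Lambda_2(K_Q,H)$ be the class of predictable $\mathcal L_2(K_Q,H)$-valued processes $\Phi$ with $E\int_0^T\|\Phi(t)\|^2\,dt<\infty$; here and below $\|\Phi(t)\|$ is the norm of $\mathcal L_2(K_Q,H)$. We use four textbook properties of the stochastic integral of $\Phi\in\Lambda_2(K_Q,H)$.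
\begin{itemize}
\item[(I1)] It\^o's isometry: $E\big\|\int_0^t\Phi\,dW\big\|^2=E\int_0^t\|\Phi\|^2\,ds$. The process $t\mapsto\int_0^t\Phi\,dW$ is a continuous $H$-valued martingale.
\item[(I2)] If $A$ is a bounded operator from $H$ to a Hilbert space, then $\|A\phi\|\le\|A\|\,\|\phi\|$ and $A\int_0^t\Phi\,dW=\int_0^tA\Phi\,dW$ a.s.
\item[(I3)] If $K=\mathbb R$, $Q=1$, $x\in H$ and $F\in\mathcal F_u$, then $\int_0^T\mathbf 1_F\mathbf 1_{(u,v]}(s)\,x\,dW_s=\mathbf 1_F\,(W_v-W_u)\,x$.
\item[(I4)] If $\Phi$ is deterministic, then $\int_0^t\Phi\,dW$ is a centered Gaussian vector.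
\end{itemize}

A $C_0$-semigroup on $H$ is a family of bounded operators $S(t)$, $t\ge0$, with $S(0)=I$, $S(t)S(t')=S(t+t')$ and $S(t)f\to f$ as $t\downarrow0$ for every $f\in H$. Then $t\mapsto S(t)f$ is continuous, and $\|S(t)\|\le Me^{\alpha t}$ for some $M\ge1$ and $\alpha\in\mathbb R$. If one can take $M=1$, then $S$ is called a \emph{pseudo-contraction} semigroup. We write $M_T=\sup_{0\le t\le T}\|S(t)\|$. The \emph{stochastic convolution} of $S$ and $\Phi$ is
\[
S\star\Phi(t)=\int_0^tS(t-s)\Phi(s)\,dW_s,\qquad 0\le t\le T .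
\]
It is the variation-of-constants formula for $dX=AX\,dt+\Phi\,dW$, $X_0=0$, where $A$ is the generator of $S$. The integrand depends on $t$, so the formula defines a separate random variable for each $t$, up to a null set that depends on $t$. Questions about paths are therefore questions about \emph{modifications}, that is, processes $Y$ with $P(Y_t=S\star\Phi(t))=1$ for each $t$. The following two results are known, and we use them without proof.

\begin{theorem}[known results]\label{thm:known}
Let $S$ be a $C_0$-semigroup on $H$ with $\|S(t)\|\le Me^{\alpha t}$ and let $\Phi$ be predictable.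
\begin{itemize}
\item[(a)] Let $p>1$ and $E\int_0^T\|\Phi(t)\|^{2p}\,dt<\infty$. Then $S\star\Phi$ has a continuous modification, and for it and every stopping time $\tau$,
\[
E\sup_{0\le t\le T\wedge\tau}\|S\star\Phi(t)\|^{2p}\le C_{p,\alpha,M,T}\;E\int_0^{T\wedge\tau}\|\Phi(t)\|^{2p}\,dt .
\]
\item[(b)] Let $M=1$, $p\ge1$ and $E\big(\int_0^T\|\Phi(t)\|^2\,dt\big)^p<\infty$. Then $S\star\Phi$ has a continuous modification, and for it and every stopping time $\tau$,
\[
E\sup_{0\le t\le T\wedge\tau}\|S\star\Phi(t)\|^{2p}\le C_{p,\alpha,T}\;E\Big(\int_0^{T\wedge\tau}\|\Phi(t)\|^{2}\,dt\Big)^p .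
\]
\end{itemize}
The constants depend only on the indicated parameters.
\end{theorem}

\subsection{The question}

Part (a) allows every semigroup but asks for more than square integrability in time; part (b) asks only for square integrability in time but needs $M=1$. At $p=1$ the two inequalities become the same inequality, and only (b) covers it. The general case of power two is posed as an open problem in \cite{source}: prove or disprove the following statement for all $M\ge1$, $\alpha\in\mathbb R$ and $T>0$.

\begin{quote}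
\textbf{Claim $(M,\alpha,T)$.} There is a constant $C_{\alpha,M,T}<\infty$ such that for all $H$, $K$, $Q$, $W$ as above, every $C_0$-semigroup $S$ on $H$ with $\|S(t)\|\le Me^{\alpha t}$ and every $\Phi\in\Lambda_2(K_Q,H)$:
\begin{itemize}
\item[(i)] $S\star\Phi$ has a continuous modification;
\item[(ii)] for this modification and every stopping time $\tau$,
\[
E\sup_{0\le t\le T\wedge\tau}\|S\star\Phi(t)\|^2\le C_{\alpha,M,T}\;E\int_0^{T\wedge\tau}\|\Phi(t)\|^2\,dt .
\]
\end{itemize}
\end{quote}

The simplest cases all suggest that the claim is true. At a fixed time, (I1) and (I2) give $E\|S\star\Phi(t)\|^2\le M_T^2\,E\int_0^T\|\Phi\|^2\,ds$, so only the supremum is at stake. For $S=I$ the convolution is a martingale, and Doob's inequality shows that the supremum costs a factor $4$. If $S$ extends to a $C_0$-group, as it does when $\dim H<\infty$, then $S\star\Phi(t)=S(t)\int_0^tS(-s)\Phi(s)\,dW_s$ is again controlled by a martingale; this gives (i), and it gives (ii) with the constant $4M_T^2\sup_{s\le T}\|S(-s)\|^2$, which, however,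 is not a function of $M$, $\alpha$ and $T$. Finally, $M$ looks like an artifact of the norm: $|f|=\sup_{t\ge0}e^{-\alpha t}\|S(t)f\|$ satisfies $\|f\|\le|f|\le M\|f\|$ and $|S(t)f|\le e^{\alpha t}|f|$. But the new norm need not come from an inner product, and Theorem~\ref{thm:known}(b) is a statement about Hilbert spaces.

\subsection{Results}

The claim is false as soon as $M>1$, in both of its parts. For $M>1$ put
\[
a=a(M)=\frac1\pi\arccos\frac1M\in\big(0,\tfrac12\big),\qquad\text{so that}\quad M=\frac1{\cos\pi a}.
\]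
In the next two theorems $K=\mathbb R$, $Q=1$, and $W$ is any real Brownian motion with respect to a filtration satisfying the usual conditions.

\begin{theorem}[no uniform constant]\label{thm:constant}
Let $M>1$, $\alpha\in\mathbb R$, $T>0$. There is $c=c(M,\alpha,T)>0$ such that for every integer $L\ge1$ there are a separable Hilbert space $H$, a $C_0$-semigroup $S$ on $H$ with $\|S(t)\|\le Me^{\alpha t}$, a bounded predictable $H$-valued process $\Phi\not\equiv0$ and $2^L$ deterministic times $\sigma_n\in[0,T]$ with
\[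
E\max_n\|S\star\Phi(\sigma_n)\|^2\ \ge\ c\,L^{2a}\;E\int_0^T\|\Phi(t)\|^2\,dt .
\]
\end{theorem}

Since $\Phi$ is bounded, $S\star\Phi$ has a continuous modification by Theorem~\ref{thm:known}(a). It agrees a.s.\ with $S\star\Phi$ at the finitely many times $\sigma_n$, so (ii) with $\tau=T$ would force $C_{\alpha,M,T}\ge cL^{2a}$ for all $L$.

\begin{theorem}[no continuous modification]\label{thm:paths}
Let $M>1$, $\alpha\in\mathbb R$, $T>0$ and $0\le b<2a(M)$. There are a separable Hilbert space $H$, a $C_0$-semigroup $S$ on $H$ with $\|S(t)\|\le Me^{\alpha t}$, a predictable $H$-valued process $\Phi$, a deterministic constant $C_0<\infty$ and a countable set $D\subset(0,T)$ such that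
\[
\int_0^T\|\Phi(t)\|^2\big(\log(e+\|\Phi(t)\|^2)\big)^b\,dt\le C_0\qquad\text{for all }\omega,
\]
while almost surely $\sup_{t\in D\cap I}\|S\star\Phi(t)\|=\infty$ for every nonempty open interval $I\subset(0,T)$.
\end{theorem}

A modification of $S\star\Phi$ agrees with it a.s.\ on the countable set $D$, so every modification is a.s.\ unbounded on every open subinterval of $(0,T)$. None is continuous or c\`adl\`ag, and (i) fails. Since $\int_0^T\|\Phi\|^2\,dt\le C_0$ for all $\omega$, the continuity assertion of Theorem~\ref{thm:known}(b) also fails for general semigroups, for every $p\ge1$: what is missing is integrability in time, not in probability.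

\begin{corollary}\label{cor:M}
For given $M\ge1$, $\alpha\in\mathbb R$, $T>0$, Claim $(M,\alpha,T)$ holds if and only if $M=1$.
\end{corollary}

\begin{proof}
For $M=1$ the claim is Theorem~\ref{thm:known}(b) with $p=1$. For $M>1$ it contradicts each of Theorems~\ref{thm:constant} and~\ref{thm:paths}.
\end{proof}

\begin{remark}
The semigroup of Theorem~\ref{thm:paths} is not pseudo-contractive in any equivalent Hilbert norm. Indeed, if $V$ is an isomorphism such that $S'=VSV^{-1}$ is a pseudo-contraction semigroup, then $V(S\star\Phi)=S'\star(V\Phi)$ by (I2), and Theorem~\ref{thm:known}(b) yields a continuous modification.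
\end{remark}

Section~\ref{sec:idea} explains the mechanism in a discrete model. Sections~\ref{sec:basis} and~\ref{sec:block} carry it out on one time interval, and Section~\ref{sec:proofs} deduces the two theorems. Section~\ref{sec:positive} bounds the failure from the other side: for an arbitrary $C_0$-semigroup the loss over $N$ deterministic times is at most of order $(\log N)^2$ (Proposition~\ref{prop:A}), a logarithmic moment of order $b>3$ restores continuity (Proposition~\ref{prop:B}), and for deterministic $\Phi$ nothing is lost (Proposition~\ref{prop:C}).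

\section{The idea: erasing the negative increments}\label{sec:idea}

Let $e_0,\dots,e_{L-1}$ be a basis of unit vectors of a Euclidean space $E$, not necessarily orthogonal. Let $\gamma_0,\dots,\gamma_{L-1}$ be normalized increments of $W$ over disjoint time intervals. An integrand that produces $\sum_i\gamma_ie_i$ costs $\int\|\Phi\|^2\,dt=L$, and $E\|\sum_i\gamma_ie_i\|^2=L$, because the cross terms $E\gamma_i\gamma_j\,\langle e_i,e_j\rangle$ vanish. A semigroup that is not invertible can forget. Suppose that it could be made to forget exactly the terms with $\gamma_i\le0$. With $\gamma^+=\max(\gamma,0)$ we would be left with $Z=\sum_i\gamma_i^+e_i$, and since $E\gamma_i^+=(2\pi)^{-1/2}$ and $E(\gamma_i^+)^2=\frac12$,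
\[
E\|Z\|^2=\frac L2+\frac1{2\pi}\sum_{i\ne j}\langle e_i,e_j\rangle .
\]
Half of the diagonal is lost, but the cross terms now count. We gain if $\|\sum_ie_i\|^2$ is much larger than $L$. Three difficulties stand in the way.

\medskip\noindent\emph{The erasing operators must be uniformly bounded.} One cannot erase arbitrary sets of coordinates. If all coordinate projections $\sum_ix_ie_i\mapsto\sum_{i\in A}x_ie_i$ have norm at most $M$, then every change of signs of the coordinates has norm at most $2M$; the average of $\|\sum_i\pm e_i\|^2$ over all signs is $L$, so some choice of signs gives at most $L$, and $\|\sum_ie_i\|^2\le4M^2L$. We therefore use only the nested projections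
\[
P_m\Big(\sum_{i<L}x_ie_i\Big)=\sum_{i<m}x_ie_i\qquad(0\le m\le L),\qquad P_mP_{m'}=P_{\min(m,m')},
\]
and ask for $\|P_m\|\le M$. All products of such projections are then bounded by the same $M$. If $i<j$ and $\theta$ is the angle between $e_i$ and $e_j$, the distance from $e_i$ to the line $\mathbb Re_j$ is $\sin\theta$, so $\|P_{i+1}\|\ge1/\sin\theta$. Thus $M=1$ forces an orthonormal basis and no gain. For every $M>1$, Section~\ref{sec:basis} produces bases with $\|P_m\|\le M$ and $\|\sum_ie_i\|^2\ge\lambda L^{1+2a}$.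

\medskip\noindent\emph{The semigroup is deterministic, while the decision to erase is random.} The operator $P_i$ removes $e_i$ and keeps $e_0,\dots,e_{i-1}$, so it should act after $\gamma_ie_i$ has been produced, before $\gamma_{i+1}e_{i+1}$ is produced, and only if $\gamma_i\le0$. The semigroup cannot look at $\gamma_i$, but the integrand can, and it can wait. Divide time into cells $0,1,\dots,2^L-1$ and place at the boundary between the cells $q-1$ and $q$ a fixed \emph{gate} $R_q\in\{P_0,\dots,P_{L-1}\}$ that is applied to the current state. The gate $P_0$ stands in the middle. If $\gamma_0>0$, the rest of the construction takes place in the left half and is observed there, before $P_0$ acts; if $\gamma_0\le0$, the integrand stays idle until $P_0$ has acted and continues in the right half. In the middle of each half stands $P_1$, and so on. For $L=2$ the gates are $R_1,R_2,R_3=P_1,P_0,P_1$. The term $\gamma_0e_0$ is produced in cell $n_0=0$, the term $\gamma_1e_1$ in cell $n_1$, and the state is observed in cell $n_2$: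
\[
\begin{array}{cc|cc|l}
\gamma_0&\gamma_1&n_1&n_2&\text{observed state}\\ \hline
>0&>0&0&0&\gamma_0e_0+\gamma_1e_1\\
>0&\le0&0&1&P_1(\gamma_0e_0+\gamma_1e_1)=\gamma_0e_0\\
\le0&>0&2&2&P_0P_1(\gamma_0e_0)+\gamma_1e_1=\gamma_1e_1\\
\le0&\le0&2&3&P_1\big(P_0P_1(\gamma_0e_0)+\gamma_1e_1\big)=0
\end{array}
\]
In each row the observed state is $Z=\gamma_0^+e_0+\gamma_1^+e_1$. Here $E\|Z\|^2=1+\langle e_0,e_1\rangle/\pi$ is still below the cost $L=2$: the gain appears only for large $L$, when the $L(L-1)$ cross terms outweigh the diagonal. The cell of observation is random, and this is where the maximum over $2^L$ times enters. Figure~\ref{fig:gates} shows a run for $L=3$.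

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.35cm,y=0.55cm]
\draw[->] (0,0)--(8.25,0) node[right]{$t$};
\foreach \q/\h/\m in {1/1/2,2/2/1,3/1/2,4/3/0,5/1/2,6/2/1,7/1/2}
  \draw[thick] (\q,0)--(\q,\h) node[above]{\small $P_{\m}$};
\foreach \k in {0,...,7} \node at (\k+0.5,-2.5) {\small $\k$};
\node[left] at (0,-2.5) {\small cell};
\fill[black!60] (0,0) rectangle (0.167,0.6);
\fill[black!30] (4.167,0) rectangle (4.333,0.6);
\fill[black!60] (4.333,0) rectangle (4.5,0.6);
\draw (0.08,0)--(0.2,-0.9) node[below]{\small $\gamma_0e_0$};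
\draw (4.25,0)--(3.9,-0.9) node[below]{\small $\gamma_1e_1$};
\draw (4.42,0)--(4.7,-0.9) node[below]{\small $\gamma_2e_2$};
\fill (5.5,0) circle (2pt);
\draw (5.5,0)--(5.6,-0.9) node[below]{\small $\sigma_5$};
\end{tikzpicture}
\caption{The schedule of gates for $L=3$ and the run with $\gamma_0\le0$, $\gamma_1>0$, $\gamma_2\le0$. A gate $P_m$ keeps $e_i$ for $i<m$ and erases the other basis vectors. The term $\gamma_0e_0$ is produced in cell $0$ and erased by $P_0$; the terms $\gamma_1e_1$ and $\gamma_2e_2$ are produced in cell $4$, and the next gate $P_2$ erases only the second. At the observation time $\sigma_5$ the state is $\gamma_1e_1=\sum_i\gamma_i^+e_i$.}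
\label{fig:gates}
\end{figure}

\medskip\noindent\emph{A semigroup is homogeneous in time, while the gates act at prescribed times.} We turn time into a space variable. On $L^2(\mathbb R;E)$ the semigroup moves functions to the right at unit speed and applies $R_q$ to the values that cross the $q$-th of finitely many fixed points of the line. A narrow bump placed near position $s$ at time $s$ is near position $t$ at time $t$, so it meets the gates on schedule.

\section{A conditional basis with $\|P_m\|\le M$ and a long diagonal}\label{sec:basis}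

We need unit vectors $e_0,\dots,e_{L-1}$ with two competing properties: their sum is long, and for each $m$ the span of the first $m$ vectors makes a definite angle with the span of the others. We take the monomials $z^j$, $z=e^{i\theta}$, in a weighted space $L^2(w\,\frac{d\theta}{2\pi})$ on the circle. Multiplication by $z$ is an isometry, so all $m$ are treated alike. The sum $\sum_{j<L}z^j$ concentrates at $z=1$, so it is long when $w$ is large there. This suggests
\[
w(\theta)=|1-z|^{-2a},\qquad \kappa=\int_{-\pi}^\pi w\,\frac{d\theta}{2\pi},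
\]
where $\kappa<\infty$ because $2a<1$. In this section norms and inner products are those of $L^2(w\frac{d\theta}{2\pi})$.

To bound the angle, note that if $f$ has frequencies below $m$ and $g$ has frequencies at least $m$, then $g\bar f$ has only positive frequencies. Its integral against $w$ does not change if we subtract from $w$ the boundary values of an analytic function. We want an analytic function that is close to $w$ in relative terms, and $(1-z)^{-2a}$ is one: its modulus is $w$ and its argument stays in $[-\pi a,\pi a]$.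

\begin{lemma}\label{lem:angle}
Let $f\in\mathrm{span}_{\mathbb C}\{z^j:0\le j<m\}$ and let $g\in\mathrm{span}_{\mathbb C}\{z^j:j\ge m\}$ be a polynomial. Then $\|f\|\le M\|f+g\|$.
\end{lemma}

\begin{proof}
For $|z|=1$, $z\ne1$, the number $1-z$ has positive real part, so with the principal branch $(1-z)^{-2a}=we^{i\varphi}$, where $\varphi=-2a\arg(1-z)\in[-\pi a,\pi a]$. Let $j\ge1$ and $0\le r<1$. The function $z^j(1-rz)^{-2a}$ is analytic on a neighborhood of the closed disk and vanishes at $0$, so $\int z^j(1-rz)^{-2a}\,d\theta=0$. Since $|1-z|\le|1-rz|+(1-r)\le2|1-rz|$, the integrands are dominated by $2^{2a}w$, and $r\uparrow1$ gives $\int z^jwe^{i\varphi}\,d\theta=0$.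

On the circle $g\bar f$ is a linear combination of $z^j$, $j\ge1$. Hence, with $c=\cos\pi a>0$,
\[
\langle g,f\rangle=\int g\bar f\,w\,\frac{d\theta}{2\pi}=\int g\bar f\,w\,\big(1-ce^{i\varphi}\big)\frac{d\theta}{2\pi}.
\]
(The point $ce^{i\pi a}$ is the point nearest to $1$ on the edge of the sector $|\arg|\le\pi a$, which explains the choice of $c$.) Since $\cos\varphi\ge c$,
\[
|1-ce^{i\varphi}|^2=1-2c\cos\varphi+c^2\le1-c^2=\sin^2\pi a .
\]
By the Cauchy--Schwarz inequality $|\langle g,f\rangle|\le s\|f\|\|g\|$ with $s=\sin\pi a$, and therefore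
\[
\|f+g\|^2\ge\|f\|^2+\|g\|^2-2s\|f\|\|g\|=\big(\|g\|-s\|f\|\big)^2+(1-s^2)\|f\|^2\ge M^{-2}\|f\|^2.\qedhere
\]
\end{proof}

For $L\ge1$ let $e_j=\kappa^{-1}{}^{/2}z^j$, $0\le j<L$, and let $E=E_L$ be their real span. Since $w$ is even, the numbers $\langle e_i,e_j\rangle$ are real, so $E$ is an $L$-dimensional real Hilbert space in which the $e_j$ form a basis of unit vectors. The projections $P_m$ of Section~\ref{sec:idea} satisfy $\|P_m\|\le M$ by Lemma~\ref{lem:angle}.

\begin{lemma}\label{lem:diagonal}
For all $L\ge1$,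
\[
\Big\|\sum_{j<L}e_j\Big\|^2\ge\lambda L^{1+2a},\qquad \lambda=\lambda_a=\frac{4\pi^{-2-2a}}{(1-2a)\kappa}>0 .
\]
\end{lemma}

\begin{proof}
Summing the geometric series, the left side equals $\frac1{2\pi\kappa}\int_{-\pi}^\pi\big|\frac{\sin(L\theta/2)}{\sin(\theta/2)}\big|^2w\,d\theta$. For $0<|\theta|\le\pi/L$ the bounds $\frac2\pi x\le\sin x\le x$ on $[0,\frac\pi2]$ give $|\sin(L\theta/2)|\ge L|\theta|/\pi$ and $|\sin(\theta/2)|\le|\theta|/2$, so the quotient is at least $2L/\pi$. Also $w=|2\sin(\theta/2)|^{-2a}\ge|\theta|^{-2a}$. Thus the left side is at least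
\[
\frac1{2\pi\kappa}\cdot\frac{4L^2}{\pi^2}\cdot2\int_0^{\pi/L}\theta^{-2a}\,d\theta=\frac{4L^2}{\pi^3\kappa}\cdot\frac{(\pi/L)^{1-2a}}{1-2a}=\lambda L^{1+2a}.\qedhere
\]
\end{proof}

The hypothesis $M>1$ is used here and only here, through $a>0$. For $M=1$ the weight is constant, the basis is orthonormal and the bound is $L^1$. As $M\to\infty$ the exponent $1+2a$ approaches $2$, the largest possible for a sum of $L$ unit vectors.

\section{The construction on one time interval}\label{sec:block}

From here to the end of Section~\ref{sec:proofs}, $K=\mathbb R$ and $Q=1$. Both theorems rest on the following building block. Theorem~\ref{thm:constant} needs only the bound in mean; Theorem~\ref{thm:paths} needs the bound in probability, the freedom to choose the interval, and the bound on the height of $\Phi$.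

\begin{proposition}\label{prop:block}
Let $M>1$, $L\ge1$ and $[r,r+h]\subset[0,T]$ with $h>0$. There are a real separable Hilbert space $\mathcal H$, a $C_0$-semigroup $S$ on $\mathcal H$ with $\|S(t)\|\le M$, a predictable $\mathcal H$-valued process $\Phi$ and deterministic times $\sigma_0,\dots,\sigma_{2^L-1}\in[r,r+h]$ such that
\begin{equation}\label{eq:size}
\|\Phi(s)\|^2\le\frac{2L\,2^L}{h}\quad\text{and}\quad\int_0^T\|\Phi(s)\|^2\,ds=L\qquad\text{for all }s\text{ and }\omega,
\end{equation}
and $X=S\star\Phi$ satisfies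
\begin{gather}
E\max_n\|X_{\sigma_n}\|^2\ge\frac\lambda{2\pi}L^{1+2a},\label{eq:mean}\\
P\Big(\max_n\|X_{\sigma_n}\|<\frac12\Big(\frac\lambda{2\pi}\Big)^{1/2}L^{\frac12+a}\Big)\le\frac{4\pi}\lambda L^{-2a}.\label{eq:prob}
\end{gather}
\end{proposition}

The proof fills this section. Put $\rho=h2^{-L}$ and $x_q=r+\rho q$ for $0\le q\le2^L$. The $k$-th \emph{cell} is $(x_k,x_{k+1})$, $0\le k<2^L$.

\subsection{The semigroup}

For $1\le q\le2^L-1$ let $v(q)\in\{0,\dots,L-1\}$ be the exponent of $2$ in $q$, and put
\[
R_q=P_{L-1-v(q)} .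
\]
This is the schedule of Section~\ref{sec:idea} in closed form: $P_0$ at $q=2^{L-1}$, $P_1$ at the odd multiples of $2^{L-2}$, and $P_{L-1}$ at all odd $q$. For real $y\le x$ let $U(x,y)$ be the product of the commuting operators $R_q$ over those $q\in\{1,\dots,2^L-1\}$ with $x_q\in(y,x]$; the empty product is $I$. Each $U(x,y)$ is $I$ or some $P_m$, so $\|U(x,y)\|\le M$. Moreover $U(x,y)U(y,u)=U(x,u)$ for $u\le y\le x$, because $(u,x]$ is the disjoint union of $(u,y]$ and $(y,x]$. On the real separable Hilbert space $\mathcal H=L^2(\mathbb R;E)$ define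
\[
\big(S(t)f\big)(x)=U(x,x-t)\,f(x-t),\qquad t\ge0 .
\]
For fixed $t$ the map $x\mapsto U(x,x-t)$ is piecewise constant, so $S(t)f$ is measurable, and $\|S(t)\|\le M$. We have $S(0)=I$, and
\[
\big(S(t)S(t')f\big)(x)=U(x,x-t)\,U(x-t,x-t-t')\,f(x-t-t')=\big(S(t+t')f\big)(x).
\]
The gates act instantly, yet $S$ is strongly continuous, because in a short time only a small part of the line crosses a gate. Indeed, let $B_t$ be the set of $x$ such that $(x-t,x]$ contains one of $x_1,\dots,x_{2^L-1}$. Its measure is at most $(2^L-1)t$, and $U(x,x-t)=I$ for $x\notin B_t$. Writing $S(t)f(x)-f(x)=\big(f(x-t)-f(x)\big)+\big(U(x,x-t)-I\big)f(x-t)$, we get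
\[
\|S(t)f-f\|\le\|f(\cdot-t)-f\|+(M+1)\Big(\int_{B_t-t}\|f(y)\|_E^2\,dy\Big)^{1/2}.
\]
As $t\downarrow0$ the first term tends to $0$ by continuity of translations in $L^2$, and the second because $\|f\|_E^2$ is integrable and $|B_t-t|\to0$.

\subsection{The integrand}

When all $\gamma_i$ are positive, all $L$ terms are produced in the same cell, so each cell must have room for $L$ successive time slots. We put them in the first half of the cell and observe at its midpoint. Let $\eta=\rho/(2L)$ and
\[
t_{k,i}=x_k+i\eta\quad(0\le i\le L),\qquad\sigma_k=t_{k,L}=x_k+\tfrac\rho2,\qquad\gamma_{k,i}=\eta^{-1/2}\big(W_{t_{k,i+1}}-W_{t_{k,i}}\big)\quad(i<L)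
\]
for $0\le k<2^L$. The slots $(t_{k,i},t_{k,i+1}]$ are pairwise disjoint, and $\gamma_{k,i}$ is standard normal and independent of $\mathcal F_{t_{k,i}}$. The term in direction $e_i$ is produced in slot $i$ of a random cell $n_i$, defined recursively by
\[
n_0=0,\qquad\gamma_i=\gamma_{n_i,i},\qquad n_{i+1}=n_i+2^{L-1-i}\,\mathbf 1_{\{\gamma_i\le0\}}\qquad(0\le i<L).
\]
Then $0=n_0\le n_1\le\dots\le n_L\le2^L-1$; the binary digits of $n_L$ record the signs of the $\gamma_i$. The next lemma says that the choice of cells does not anticipate the future and does not bias the increments.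

\begin{lemma}\label{lem:iid}
\begin{itemize}
\item[(1)] For $0\le i\le L$ and all $k$, $\{n_i=k\}\in\mathcal F_{t_{k,i}}$.
\item[(2)] The variables $\gamma_0,\dots,\gamma_{L-1}$ are independent and standard normal.
\end{itemize}
\end{lemma}

\begin{proof}
(1) For $i=0$ the event is $\Omega$ or empty. For the inductive step put $k'=k-2^{L-1-i}$. Then
\[
\{n_{i+1}=k\}=\{n_i=k,\ \gamma_{k,i}>0\}\cup\{n_i=k',\ \gamma_{k',i}\le0\},
\]
the second event being empty if $k'<0$. The first event lies in $\mathcal F_{t_{k,i+1}}$ and the second in $\mathcal F_{t_{k',i+1}}\subset\mathcal F_{t_{k,i+1}}$.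

(2) Let $i<m<L$. Since $n_i\le n_m$,
\[
\gamma_i\mathbf 1_{\{n_m=k\}}=\sum_{k'\le k}\gamma_{k',i}\,\mathbf 1_{\{n_i=k'\}}\mathbf 1_{\{n_m=k\}},
\]
and this is $\mathcal F_{t_{k,m}}$-measurable by (1), because $t_{k',i+1}\le t_{k,m}$ for $k'\le k$. Hence for bounded Borel functions $f_0,\dots,f_m$ the variable $\mathbf 1_{\{n_m=k\}}\prod_{i<m}f_i(\gamma_i)$ is $\mathcal F_{t_{k,m}}$-measurable, and so independent of $\gamma_{k,m}$. With $\xi$ standard normal,
\[
E\prod_{i\le m}f_i(\gamma_i)=\sum_kE\Big[\mathbf 1_{\{n_m=k\}}\prod_{i<m}f_i(\gamma_i)\,f_m(\gamma_{k,m})\Big]=E\Big[\prod_{i<m}f_i(\gamma_i)\Big]\,Ef_m(\xi).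
\]
Induction on $m$ gives (2).
\end{proof}

For $\chi\in L^2(\mathbb R)$ and $e\in E$ let $\chi\otimes e\in\mathcal H$ be the function $x\mapsto\chi(x)e$; its norm is $\|\chi\|\,\|e\|_E$. The moving bump is
\[
\chi_s=(\rho/4)^{-1/2}\,\mathbf 1_{(s,\,s+\rho/4)},
\]
a unit vector of $L^2(\mathbb R)$ that depends continuously on $s$. It is narrow enough to lie inside cell $k$ whenever $s\in(x_k,\sigma_k]$, that is, at all times of production and observation. Define
\[
\Phi(s)=\eta^{-1/2}\sum_{i=0}^{L-1}\ \sum_{k=0}^{2^L-1}\mathbf 1_{\{n_i=k\}}\,\mathbf 1_{(t_{k,i},\,t_{k,i+1}]}(s)\;\chi_s\otimes e_i .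
\]
Each term is the indicator of a predictable set, by Lemma~\ref{lem:iid}(1), times a continuous deterministic function, so $\Phi$ is predictable. The slots are disjoint, so $\|\Phi(s)\|^2\in\{0,\eta^{-1}\}$ with $\eta^{-1}=2L2^L/h$. For each $\omega$ and $i$ exactly one $k$ has $n_i=k$, so $\Phi$ is active on exactly $L$ slots of length $\eta$. This proves \eqref{eq:size}.

\subsection{The convolution at the observation times}

For $s\le t$ we have $\chi_s(x-t+s)=\chi_t(x)$, hence
\[
\big(S(t-s)(\chi_s\otimes e_i)\big)(x)=\chi_t(x)\,U(x,x-t+s)\,e_i .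
\]
So whatever was injected at earlier times sits, at time $t$, on the one bump $\chi_t$, and the contributions add in $E$. Let $t=\sigma_n$ and $s\in(t_{k,i},t_{k,i+1}]$ with $k\le n$. For $x$ in the support $(t,t+\rho/4)$ of $\chi_t$, the point $x$ lies in cell $n$, and $x-t+s\in(s,s+\rho/4)$ lies in cell $k$. The gates in $(x-t+s,x]$ are those with $k<q\le n$, so
\[
S(\sigma_n-s)(\chi_s\otimes e_i)=\chi_{\sigma_n}\otimes U_{n,k}e_i,\qquad U_{n,k}=\prod_{k<q\le n}R_q ,
\]
which does not depend on $s$ within the slot. The slots of cell $k$ are contained in $[0,\sigma_n]$ if $k\le n$ and disjoint from it if $k>n$. By (I3), a.s.\ for all $n$,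
\[
X_{\sigma_n}=\chi_{\sigma_n}\otimes\sum_{i<L}\ \sum_{k\le n}\mathbf 1_{\{n_i=k\}}\,\gamma_{k,i}\,U_{n,k}e_i .
\]
On the event $\{n_L=n\}$ all $n_i$ are at most $n$, so there $X_{\sigma_n}=\chi_{\sigma_n}\otimes\sum_i\gamma_iU_{n_L,n_i}e_i$. It remains to see which terms survive the gates.

\begin{lemma}\label{lem:gates}
For $0\le i<L$: $U_{n_L,n_i}e_i=e_i$ if $\gamma_i>0$, and $U_{n_L,n_i}e_i=0$ if $\gamma_i\le0$.
\end{lemma}

\begin{proof}
The number $n_i=\sum_{j<i}2^{L-1-j}\mathbf 1_{\{\gamma_j\le0\}}$ is divisible by $2^{L-i}$, so $v(n_i+d)=v(d)$ for $0<d<2^{L-i}$.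

Let $\gamma_i>0$. Then $n_L-n_i\le\sum_{i<j<L}2^{L-1-j}<2^{L-1-i}$. Every $q\in(n_i,n_L]$ is $n_i+d$ with $0<d<2^{L-1-i}$, so $v(q)=v(d)<L-1-i$ and $R_q=P_m$ with $m=L-1-v(q)>i$. All gates that are passed fix $e_i$.

Let $\gamma_i\le0$. Then $q=n_{i+1}=n_i+2^{L-1-i}$ lies in $(n_i,n_L]$ and $v(q)=L-1-i$, so $R_q=P_i$ and $R_qe_i=0$. The gates commute, so their product annihilates $e_i$.
\end{proof}

Thus $X_{\sigma_n}=\chi_{\sigma_n}\otimes Z$ on $\{n_L=n\}$, with $Z=\sum_{i<L}\gamma_i^+e_i$, and a.s.
\begin{equation}\label{eq:Z}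
\max_{0\le n<2^L}\|X_{\sigma_n}\|\ge\|Z\|_E .
\end{equation}
(The time $\sigma_{n_L}$ at which $Z$ is seen is even a stopping time, by Lemma~\ref{lem:iid}(1) with $i=L$.)

\begin{proof}[End of the proof of Proposition~\ref{prop:block}]
By Lemma~\ref{lem:iid}(2), $EZ=(2\pi)^{-1/2}\sum_ie_i$, so $\|EZ\|^2\ge\frac\lambda{2\pi}L^{1+2a}$ by Lemma~\ref{lem:diagonal}. Since $E\|Z\|^2\ge\|EZ\|^2$, \eqref{eq:Z} gives \eqref{eq:mean}. The fluctuation $Z-EZ$ is a sum of independent centered terms, so its cross terms vanish and $E\|Z-EZ\|^2=L\,\mathrm{Var}(\gamma_0^+)\le L/2$. On the event in \eqref{eq:prob} we have $\|Z\|<\frac12\|EZ\|$ and hence $\|Z-EZ\|>\frac12\|EZ\|$. By Chebyshev's inequality this has probability at most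
\[
\frac{4\cdot L/2}{\|EZ\|^2}\le\frac{4\pi}\lambda L^{-2a}.\qedhere
\]
\end{proof}

\section{Proofs of Theorems~\ref{thm:constant} and~\ref{thm:paths}}\label{sec:proofs}

The growth rate $\alpha$ plays no role. If $\|S(t)\|\le M$, put $S^\alpha(t)=e^{\alpha t}S(t)$ and $\Phi^\alpha(s)=e^{\alpha s}\Phi(s)$. Then $S^\alpha$ is a $C_0$-semigroup with $\|S^\alpha(t)\|\le Me^{\alpha t}$, and $S^\alpha(t-s)\Phi^\alpha(s)=e^{\alpha t}S(t-s)\Phi(s)$, so
\begin{equation}\label{eq:alpha}
S^\alpha\star\Phi^\alpha(t)=e^{\alpha t}\,S\star\Phi(t).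
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:constant}]
Apply Proposition~\ref{prop:block} with $[r,r+h]=[0,T]$ and take $S^\alpha$, $\Phi^\alpha$. By \eqref{eq:size}, \eqref{eq:mean} and \eqref{eq:alpha}, the left side in the theorem is at least $\frac\lambda{2\pi}L^{1+2a}\min_{[0,T]}e^{2\alpha t}$, while $E\int_0^T\|\Phi^\alpha\|^2\,dt\le L\max_{[0,T]}e^{2\alpha t}$. The theorem holds with $c=\frac\lambda{2\pi}e^{-2|\alpha|T}$.
\end{proof}

For Theorem~\ref{thm:paths} we place infinitely many blocks in an orthogonal sum, with weights $c_\ell$ and sizes $L_\ell$. A count of exponents shows what to expect. A block has height $\|\Phi\|^2$ exponential in $L$, so the logarithm in the theorem is of order $L$, and the weighted block costs about $c^2L^{1+b}$; it yields a maximum whose square is of order $c^2L^{1+2a}$. If $b<2a$, the costs can be made summable while the yields tend to infinity. Two points need care. The blocks must visit every interval infinitely often, so they overlap in time, and the logarithm of the \emph{sum} of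 the heights has to be controlled; convexity does this. And blocks on short intervals are higher, which is absorbed by taking $L\ge\log(1/h)$.

\begin{proof}[Proof of Theorem~\ref{thm:paths}]
Let $\Psi(x)=x\big(\log(e+x)\big)^b$ for $x\ge0$ and $\Psi(\infty)=\infty$; this function is continuous and nondecreasing. For $C\ge1$ we have $\log(e+Cx)\le\log C+\log(e+x)\le(1+\log C)\log(e+x)$, so $\Psi(Cx)\le C(1+\log C)^b\,\Psi(x)$. With $C=e^{2|\alpha|T}$ and \eqref{eq:alpha} this shows that the passage from $(S,\Phi)$ to $(S^\alpha,\Phi^\alpha)$ preserves both conclusions of the theorem. So let $\alpha=0$.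

\emph{The data.} Let $J_\ell=[r_\ell,r_\ell+h_\ell]$, $\ell\ge1$, run through the nondegenerate closed intervals with rational endpoints in $(0,T)$, each occurring infinitely often. Choose integers $L_\ell\ge2^\ell+\log^+(1/h_\ell)$. Let $\mathcal H_\ell$, $S_\ell$, $\Phi_\ell$, $\sigma_n^\ell$ be given by Proposition~\ref{prop:block} for $L_\ell$ and $J_\ell$, all with the same $W$. Fix $b'\in(b,2a)$, put $c_\ell^2=L_\ell^{-1-b'}$, and let
\[
H=\bigoplus_\ell\mathcal H_\ell,\qquad S(t)=\bigoplus_\ell S_\ell(t),\qquad D=\{\sigma_n^\ell:\ \ell\ge1,\ 0\le n<2^{L_\ell}\},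
\]
where $H$ is the Hilbert sum. Then $H$ is separable, $S$ is a semigroup with $\|S(t)\|\le M$, and $D\subset(0,T)$ is countable. If $g\in H$ has finitely many nonzero components, $S(t)g\to g$ as $t\downarrow0$; such $g$ are dense and $\|S(t)f-f\|\le\|S(t)g-g\|+(M+1)\|f-g\|$, so $S$ is a $C_0$-semigroup. The integrand will be $(c_\ell\Phi_\ell)_\ell$, once we know that this sequence lies in $H$.

\emph{Integrability.} The function $\Psi$ is convex on $[0,\infty)$. Indeed, $0\le b<2a<1$, and with $\Lambda=\log(e+x)\ge1$,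
\[
\Psi''(x)=\frac{b\Lambda^{b-2}}{e+x}\Big[2\Lambda-\frac{x\Lambda}{e+x}-\frac{(1-b)x}{e+x}\Big]\ge\frac{b\Lambda^{b-2}}{e+x}\,[\Lambda-1]\ge0 .
\]
Let $y_\ell=c_\ell^2\|\Phi_\ell(t)\|^2$. Write $\sum_{\ell\le k}y_\ell=\sum_{\ell\le k}2^{-\ell}(2^\ell y_\ell)+2^{-k}\cdot0$, a convex combination. Convexity and $\Psi(0)=0$ give $\Psi(\sum_{\ell\le k}y_\ell)\le\sum_{\ell\le k}2^{-\ell}\Psi(2^\ell y_\ell)$, and $k\to\infty$ yields
\[
\Psi\Big(\sum_\ell y_\ell\Big)\le\sum_\ell y_\ell\big(\log(e+2^\ell y_\ell)\big)^b .
\]
By \eqref{eq:size} and the bounds $c_\ell\le1$, $2^\ell\le L_\ell\le2^{L_\ell}$ and $1/h_\ell\le e^{L_\ell}$, we have $2^\ell y_\ell\le2\,(8e)^{L_\ell}$. Hence $\log(e+2^\ell y_\ell)\le\log4+L_\ell\log(8e)\le5L_\ell$. Integrating in $t$ and using \eqref{eq:size} again, for every $\omega$,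
\[
\int_0^T\Psi\Big(\sum_\ell y_\ell\Big)dt\le\sum_\ell c_\ell^2L_\ell\,(5L_\ell)^b=5^b\sum_\ell L_\ell^{\,b-b'}\le5^b\sum_\ell2^{-\ell(b'-b)}=:C_0<\infty .
\]
The set $N=\{(t,\omega):\sum_\ell y_\ell=\infty\}$ is predictable, and by this bound each of its $\omega$-sections is Lebesgue null. Let $\Phi=(c_\ell\Phi_\ell)_\ell$ off $N$ and $\Phi=0$ on $N$. Then $\Phi$ is a pointwise limit of predictable $H$-valued processes, hence predictable; it satisfies the bound of the theorem; and $\Phi\in\Lambda_2(K_Q,H)$ because $\Psi(x)\ge x$.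

\emph{Unboundedness.} The coordinate map $\pi_\ell:H\to\mathcal H_\ell$ is a contraction with $\pi_\ell S(t)=S_\ell(t)\pi_\ell$, and $\pi_\ell\Phi=c_\ell\Phi_\ell$ off the null set $N$. By (I2), $\pi_\ell\,S\star\Phi(t)=c_\ell\,S_\ell\star\Phi_\ell(t)$ a.s., so a.s.\ $\|S\star\Phi(t)\|\ge c_\ell\|S_\ell\star\Phi_\ell(t)\|$ for all $t\in D$ and all $\ell$. Since $\sum_\ell L_\ell^{-2a}<\infty$, \eqref{eq:prob} and the first Borel--Cantelli lemma, which needs no independence between blocks, show that a.s., for all but finitely many $\ell$,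
\[
\max_n\|S\star\Phi(\sigma_n^\ell)\|\ge\frac12\Big(\frac\lambda{2\pi}\Big)^{1/2}c_\ell L_\ell^{\frac12+a}=\frac12\Big(\frac\lambda{2\pi}\Big)^{1/2}L_\ell^{(2a-b')/2}.
\]
The right side tends to infinity, and all $\sigma_n^\ell$ lie in $J_\ell$. A nonempty open interval $I\subset(0,T)$ contains a rational interval $J$, and $J=J_\ell$ for infinitely many $\ell$. Hence, on one event of probability one, $\sup_{t\in D\cap I}\|S\star\Phi(t)\|=\infty$ for all such $I$.
\end{proof}

\section{What survives for general semigroups}\label{sec:positive}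

The counterexample uses exponentially many observation times, an integrand that is exponentially high on short intervals, and a random choice of these intervals. The three propositions below show that each feature is needed. In this section $S$ is an arbitrary $C_0$-semigroup with $\|S(t)\|\le Me^{\alpha t}$, $W$ is a general $Q$-Wiener process, $\Phi\in\Lambda_2(K_Q,H)$ and $X=S\star\Phi$. The substitute for the martingale property is the identity
\begin{equation}\label{eq:flow}
\int_u^{u'}S(t-s)\Phi(s)\,dW_s=S(t-u')\int_u^{u'}S(u'-s)\Phi(s)\,dW_s\quad\text{a.s.}\qquad(u\le u'\le t),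
\end{equation}
which follows from the semigroup law and (I2). It leads to a dyadic decomposition.

\begin{lemma}\label{lem:chain}
Let $0=t_0\le t_1\le\dots\le t_{2^m}\le T$ be deterministic. For $0\le j\le m$ and $0\le i<2^{m-j}$ put
\[
B_{j,i}=\int_{t_{i2^j}}^{t_{(i+1)2^j}}S\big(t_{(i+1)2^j}-s\big)\Phi(s)\,dW_s .
\]
Then $E\|B_{j,i}\|^2\le M_T^2\,E\int_{t_{i2^j}}^{t_{(i+1)2^j}}\|\Phi\|^2\,ds$, and a.s.
\[
\max_{n\le2^m}\|X_{t_n}\|\le M_T\sum_{j=0}^m\max_i\|B_{j,i}\| .
\]
\end{lemma}

\begin{proof}
The first bound is (I1) with (I2). Let $1\le n\le2^m$ and write $n=2^{j_1}+\dots+2^{j_k}$ with $j_1>\dots>j_k$. The partial sums cut $(0,n]$ into consecutive blocks of lengths $2^{j_1},\dots,2^{j_k}$, and the block of length $2^j$ starts at a multiple of $2^j$. So $(0,n]$ is a union of blocks $(i2^j,(i+1)2^j]$, at most one for each $j$. Splitting the integral that defines $X_{t_n}$ accordingly and using \eqref{eq:flow}, we get $X_{t_n}=\sum S(t_n-t_{(i+1)2^j})B_{j,i}$, summed over these blocks.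
\end{proof}

\begin{proposition}[finitely many times]\label{prop:A}
For deterministic times $0\le t_1\le\dots\le t_N\le T$,
\[
E\max_{n\le N}\|X_{t_n}\|^2\le M_T^4\,\big(1+\lceil\log_2N\rceil\big)^2\,E\int_0^T\|\Phi\|^2\,dt .
\]
\end{proposition}

\begin{proof}
Let $m=\lceil\log_2N\rceil$, $t_0=0$ and $t_n=t_N$ for $N<n\le2^m$. For fixed $j$ the time intervals of the $B_{j,i}$ do not overlap, so $E\max_i\|B_{j,i}\|^2\le\sum_iE\|B_{j,i}\|^2\le M_T^2E\int_0^T\|\Phi\|^2\,dt$. Apply Minkowski's inequality in $L^2(\Omega)$ to the $m+1$ terms in Lemma~\ref{lem:chain}.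
\end{proof}

Fix $M>1$, $\alpha$, $T$, and let $C(N)$ be the best constant in the maximal inequality over $N\ge2$ deterministic times, uniformly in all other data. Theorem~\ref{thm:constant} with $L=\lfloor\log_2N\rfloor\ge\frac12\log_2N$ gives $C(N)\ge c'(\log_2N)^{2a(M)}$ with $c'=2^{-2a}c$, and Proposition~\ref{prop:A} with $M_T\le Me^{|\alpha|T}$ bounds $C(N)$ from above. So $C(N)$ grows at least like a positive power of $\log N$ and at most like $(\log N)^2$.

\begin{proposition}[a logarithmic moment]\label{prop:B}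
If $E\int_0^T\|\Phi\|^2\big(\log(e+\|\Phi\|)\big)^b\,dt<\infty$ for some $b>3$, then $X$ has a continuous modification, and $E\sup_{t\le T}\|X_t\|^2<\infty$ for it.
\end{proposition}

The functions $\log(e+x)$ and $\log(e+x^2)$ are within a factor $2$ of each other, since $e+x^2\le(e+x)^2$ and $e+x\le(e+x^2)^2$. So by Theorem~\ref{thm:paths} no exponent $b<2a(M)$ suffices. The proof cuts $\Phi$ by height. For the piece of height $\|\Phi\|^2\approx2^m$ the right time scale is $2^{-m}$: on a grid of this mesh Proposition~\ref{prop:A} costs a factor $m$, and between grid points Theorem~\ref{thm:known}(a), rescaled, loses nothing from the height.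

\begin{proof}
Let $\Phi_0=\Phi\mathbf 1_{\{\|\Phi\|^2<2\}}$, $\Phi_m=\Phi\mathbf 1_{\{2^m\le\|\Phi\|^2<2^{m+1}\}}$ for $m\ge1$, and $\mu_m=E\int_0^T\|\Phi_m\|^2\,dt$. Where $\Phi_m\neq0$, $m\ge1$, we have $\log(e+\|\Phi\|)\ge\frac m2\log2$, so $\sum_{m\ge1}m^b\mu_m<\infty$. Each $\Phi_m$ is bounded and predictable, so by Theorem~\ref{thm:known}(a) with $p=2$ the process $S\star\Phi_m$ has a continuous modification $X^m$ with $E\sup_t\|X^m_t\|^2<\infty$.

Fix $m\ge1$ and let $\delta=T2^{-m}$, $t_n=n\delta$. For $0\le n<2^m$ and $t\in[t_n,t_{n+1}]$ put $Y^n_t=X^m_t-S(t-t_n)X^m_{t_n}$. This process is continuous, and by \eqref{eq:flow} it is a modification of $\int_{t_n}^tS(t-s)\Phi_m(s)\,dW_s$. For $u\in[0,1]$ let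
\[
\widetilde W_u=\delta^{-1/2}\big(W_{t_n+\delta u}-W_{t_n}\big),\qquad\widetilde\Phi(u)=\delta^{1/2}\Phi_m(t_n+\delta u),\qquad\widetilde S(u)=S(\delta u).
\]
Then $\widetilde W$ is a $Q$-Wiener process for the filtration $\mathcal F_{t_n+\delta u}$, $\|\widetilde S(u)\|\le Me^{|\alpha|Tu}$, and $\widetilde S\star\widetilde\Phi(u)=Y^n_{t_n+\delta u}$ a.s. Theorem~\ref{thm:known}(a) on $[0,1]$ with $p=2$ has a constant $C_*=C_{2,|\alpha|T,M,1}$ independent of $m$ and $n$; here the uniformity of the constant in (a) is used. It gives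
\[
E\sup_{[t_n,t_{n+1}]}\|Y^n_t\|^4\le C_*\,\delta\,E\int_{t_n}^{t_{n+1}}\|\Phi_m\|^4\,dt\le2TC_*\,E\int_{t_n}^{t_{n+1}}\|\Phi_m\|^2\,dt,
\]
because $\int_0^1\|\widetilde\Phi\|^4\,du=\delta\int_{t_n}^{t_{n+1}}\|\Phi_m\|^4\,dt$ and $\delta\|\Phi_m\|^2\le2T$. Summing over $n$ gives $E\max_n\sup_t\|Y^n_t\|^4\le2TC_*\mu_m$. Now $\sup_t\|X^m_t\|\le M_T\max_n\|X^m_{t_n}\|+\max_n\sup_t\|Y^n_t\|$, so Proposition~\ref{prop:A} with $N=2^m$ yields
\[
\big\|\sup_t\|X^m_t\|\big\|_{L^2(\Omega)}\le M_T^3\,(m+1)\,\mu_m^{1/2}+(2TC_*\mu_m)^{1/4}.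
\]
Both terms are summable over $m\ge1$. By the Cauchy--Schwarz and H\"older inequalities,
\begin{gather*}
\sum(m+1)\mu_m^{1/2}\le\Big(\sum(m+1)^b\mu_m\Big)^{1/2}\Big(\sum(m+1)^{2-b}\Big)^{1/2},\\
\sum\mu_m^{1/4}\le\Big(\sum m^b\mu_m\Big)^{1/4}\Big(\sum m^{-b/3}\Big)^{3/4},
\end{gather*}
and the numerical series converge because $b>3$. Hence $\sum_{m\ge0}X^m$ converges absolutely in the Banach space $L^2(\Omega;C([0,T];H))$. For fixed $t$, (I1) and dominated convergence give $E\|X_t-\sum_{m\le k}X^m_t\|^2\le M_T^2\,E\int_0^T\|\Phi\|^2\mathbf 1_{\{\|\Phi\|^2\ge2^{k+1}\}}\,ds\to0$, so the sum of the series is a modification of $X$.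
\end{proof}

\begin{proposition}[deterministic integrands]\label{prop:C}
If $\Phi$ is deterministic and $\int_0^T\|\Phi\|^2\,dt<\infty$, then $X$ has a continuous modification, and for it $E\sup_{t\le T}\|X_t\|^2\le C\,M_T^4\int_0^T\|\Phi\|^2\,dt$ with an absolute constant $C$.
\end{proposition}

Thus (i), and (ii) with $\tau=T$, hold for deterministic $\Phi$ and every $C_0$-semigroup: the failure in Theorems~\ref{thm:constant} and~\ref{thm:paths} is caused by the randomness of $\Phi$. In the proof of Proposition~\ref{prop:A} every dyadic level contributed the same amount. For deterministic $\Phi$ we can choose a grid that divides the mass $\int\|\Phi\|^2$ evenly and pass to fourth moments, and the levels then decay geometrically. For random $\Phi$ such a grid would be random, and the integrand $S(t_{(i+1)2^j}-s)\Phi(s)$ of $B_{j,i}$ would depend on a time not yet known at time $s$.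

\begin{proof}
A centered Gaussian vector $B$ in $H$ satisfies $E\|B\|^4\le3(E\|B\|^2)^2$. Indeed, for an orthonormal basis $(f_k)$ each $\langle B,f_k\rangle$ is a centered normal variable, and Minkowski's inequality gives $\big\|\sum_k\langle B,f_k\rangle^2\big\|_{L^2(\Omega)}\le\sqrt3\sum_kE\langle B,f_k\rangle^2$.

First let $\Phi$ be bounded, so that $X$ may be taken continuous by Theorem~\ref{thm:known}(a). For $\varepsilon>0$ let $G(t)=\int_0^t(\|\Phi\|^2+\varepsilon)\,ds$ and $g=G(T)$; the term $\varepsilon$ makes $G$ a homeomorphism of $[0,T]$ onto $[0,g]$. Apply Lemma~\ref{lem:chain} to the grid $D_m$ of the points $t_n=G^{-1}(ng2^{-m})$, $0\le n\le2^m$. At level $j$ there are $2^{m-j}$ vectors $B_{j,i}$; each is centered Gaussian by (I4) and has $E\|B_{j,i}\|^2\le M_T^2g2^{j-m}$. Hence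
\[
E\max_i\|B_{j,i}\|^4\le2^{m-j}\cdot3M_T^4g^22^{2(j-m)}=3M_T^4g^22^{-(m-j)},
\]
and Minkowski's inequality in $L^4(\Omega)$ gives
\[
\big\|\max_{t\in D_m}\|X_t\|\big\|_{L^4(\Omega)}\le3^{1/4}M_T^2\,g^{1/2}\sum_{k\ge0}2^{-k/4}.
\]
The grids $D_m$ increase and their union is dense in $[0,T]$. By monotone convergence and continuity of $X$, the same bound holds for $\sup_{t\le T}\|X_t\|$, in $L^4(\Omega)$ and so in $L^2(\Omega)$. Letting $\varepsilon\downarrow0$ gives the estimate with $C=\sqrt3\,(1-2^{-1/4})^{-2}$.

For general $\Phi$ let $\Phi^n=\Phi\mathbf 1_{\{\|\Phi\|\le n\}}$ and let $X^n$ be the continuous modification of $S\star\Phi^n$. The estimate applied to the bounded deterministic functions $\Phi^n-\Phi^{n'}$ shows that $(X^n)$ is a Cauchy sequence in $L^2(\Omega;C([0,T];H))$. Its limit satisfies the estimate, and it is a modification of $X$ because $E\|X_t-X^n_t\|^2\le M_T^2\int_0^T\|\Phi-\Phi^n\|^2\,ds\to0$ by (I1).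
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Probability and Its Applications}, doi:10.1007/978-3-642-16194-0,
\texttt{https://springerlink.bibliotecabuap.elogim.com/content/pdf/}\allowbreak\texttt{10.1007/978-3-642-16194-0.pdf}.

\end{thebibliography}
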